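
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Prime ideals of geometric linear type need not be of linear type}


\begin{abstract}
An ideal $I$ of a noetherian ring is of linear type if the canonical map from its symmetric algebra to its Rees algebra is an isomorphism, and of geometric linear type if the kernel of this map is nilpotent. It was conjectured that the two notions agree for prime ideals in regular rings. We disprove this. The counterexample is a prime of height $2$ with $4$ generators in a polynomial ring in four variables over a field; its symmetric algebra contains a Pfaffian that is a non-zero torsion element of square zero. We also show that dimension $4$ and deviation $2$ are the smallest possible, characterize the primes of linear and of geometric linear type in regular local rings of dimension $4$, and give counterexamples in $k[x_1,\dots,x_4]$ for every field $k$ of characteristic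 $0$.
\end{abstract}

\section{The question and the answer}

Let $A$ be a noetherian ring and $I=(f_1,\dots,f_n)$ an ideal of $A$. The Rees algebra $\operatorname{Re}(I)=\bigoplus_{m\ge 0}I^mt^m\subseteq A[t]$ is the quotient of $A[T_1,\dots,T_n]$ by the ideal generated by \emph{all} homogeneous polynomials $H(T)$ with $H(f_1,\dots,f_n)=0$. The symmetric algebra $\operatorname{Sym}(I)=\operatorname{Sym}_A(I)$ is the quotient by the ideal generated by the \emph{linear} ones only. Write
\[
\mathcal K(I)=\ker\bigl(\alpha:\operatorname{Sym}(I)\to\operatorname{Re}(I)\bigr)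
\]
for the kernel of the canonical surjection. The ideal $I$ is \emph{of linear type} if $\mathcal K(I)=0$, that is, if every polynomial relation between the generators is a consequence of linear ones. It is \emph{of geometric linear type} if the kernel of
\[
\operatorname{Sym}_{A/I}(I/I^2)\longrightarrow \operatorname{gr}_I(A)=\bigoplus_{m\ge0}I^m/I^{m+1}
\]
is nilpotent, that is, if the normal cone and the normal bundle of $V(I)$ in $\operatorname{Spec}A$ coincide as sets. Equivalently (Lemma~\ref{lem:equiv}), $\mathcal K(I)$ is nilpotent, and so $\alpha$ induces an isomorphism $\operatorname{Sym}(I)_{\mathrm{red}}\cong\operatorname{Re}(I)_{\mathrm{red}}$.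

An ideal generated by a regular sequence is of linear type (Micali). The ideal $(x,y)^2=(x^2,xy,y^2)$ of $k[x,y]$ is not even of geometric linear type: $T_1T_3-T_2^2$ lies in $\mathcal K$, and since all linear relations have coefficients in $(x,y)$, no power of it vanishes in the symmetric algebra. What goes wrong here is the number of generators. If $I$ is of geometric linear type, then $I_Q$ needs at most $\operatorname{ht}Q$ generators for every prime $Q\supseteq I$ (Lemma~\ref{lem:count}). So both notions impose the same bounds on numbers of generators, and they differ for $I$ exactly if $\mathcal K(I)$ is nilpotent but non-zero. Conjecture~2 of \cite{source} says that this does not happen for a prime ideal in a regular ring.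

\begin{conjecture}
Let $A$ be regular and $P$ a prime ideal of geometric linear type. Then $P$ is of linear type.
\end{conjecture}

The conjecture is true if $\dim A\le3$ (Theorem~\ref{thm:dev1}), but not in general.

\begin{theorem}\label{thm:main}
The conjecture is false. Let $k$ be any field, let $x=(x_1,\dots,x_4)^{\mathsf T}$ and $u=(u_{j,ab,c})$ $(1\le j\le4$, $1\le a<b\le 4$, $1\le c\le 4)$ be $4+96$ indeterminates, and put
\[
R=k[u,x],\qquad F=k(u),\qquad A=F[x_1,\dots,x_4].
\]
For $1\le j\le 4$ let $S_j=(s_{j,ab})$ be the alternating $4\times4$ matrix with $s_{j,ab}=\sum_c u_{j,ab,c}\,x_c$ for $a<b$, $s_{j,ba}=-s_{j,ab}$ and $s_{j,aa}=0$, and let $B=(b_{ja})$ be the $4\times4$ matrix whose $j$-th row is $(S_jx)^{\mathsf T}$, that is, $b_{ja}=\sum_b s_{j,ab}x_b$.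

There are $f_1,\dots,f_4\in R$ with $\operatorname{adj}(B)_{aj}=x_af_j$ for all $a,j$. The ideal $P=(f_1,\dots,f_4)A$ is a prime ideal of height $2$. It is of geometric linear type but not of linear type. The same holds for its localization at $(x_1,\dots,x_4)$, a prime of a regular local ring of dimension $4$, and, after adjoining variables, in every dimension $\ge4$.
\end{theorem}

The idea is this. Suppose $p\in\operatorname{Sym}(P)$ is a non-zero element annihilated by a maximal ideal $\mathfrak m\ne0$ of $A$. It is torsion, so $p\in\mathcal K(P)$. If moreover $p\in\mathfrak m\operatorname{Sym}(P)$, then $p^2\in p\,\mathfrak m\operatorname{Sym}(P)=0$. So we look for symmetric algebras with torsion elements that are killed by $\mathfrak m$ and also lie in $\mathfrak m\operatorname{Sym}(P)$. Elements killed by $(x)=(x_1,\dots,x_4)$ arise as the Pfaffian of an alternating matrix $\sigma$ when the defining equations are the entries of $\sigma x$. Section~\ref{sec:pfaff} shows this for two skew lines, where the Pfaffian does not lie in $(x)\operatorname{Sym}$; making the entries of $\sigma$ linear forms in $x$ repairs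 this and produces the matrices $S_j$ above.

Section~\ref{sec:dev1} contains general facts and the positive result for primes of deviation at most one; it is also what confines $\mathcal K(P)$ to one closed point. Section~\ref{sec:pfaff} gives a criterion for the construction to work, and Section~\ref{sec:generic} verifies it for generic coefficients, proving Theorem~\ref{thm:main}. Section~\ref{sec:dim4} computes $\mathcal K(P)$ in dimension $4$ (Theorem~\ref{thm:dim4}) and derives the classification (Corollary~\ref{cor:class}). Section~\ref{sec:special} replaces $k(u)$ by an arbitrary field of characteristic $0$ (Theorem~\ref{thm:special}).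

Throughout, $\mu$ denotes the minimal number of generators over a local ring and $\kappa(Q)$ the residue field at $Q$. The \emph{deviation} of an ideal is its minimal number of generators minus its height.

\section{Torsion, nilpotency and numbers of generators}\label{sec:dev1}

If $A\to A'$ is flat, then $\operatorname{Sym}$ and $\operatorname{Re}$ commute with base change to $A'$, so $\mathcal K(IA')=\mathcal K(I)\otimes_AA'$. In particular $\mathcal K(I)_Q=\mathcal K(I_Q)$ for every prime $Q$, and this is $0$ if $I\not\subseteq Q$, since then $I_Q=A_Q$ and both algebras are polynomial rings in one variable. Thus linear type is a local property, and geometric linear type is inherited by localizations. If $A$ is a domain and $I\ne0$, then $\operatorname{Re}(I)\subseteq A[t]$ is $A$-torsion-free, and $\alpha$ is an isomorphism over $\operatorname{Frac}A$; hence $\mathcal K(I)$ is the $A$-torsion of $\operatorname{Sym}(I)$.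

\begin{lemma}\label{lem:equiv}
The kernel of $\operatorname{Sym}_{A/I}(I/I^2)\to\operatorname{gr}_I(A)$ is nilpotent if and only if $\mathcal K=\mathcal K(I)$ is nilpotent.
\end{lemma}

\begin{proof}
The map in question is $\alpha$ modulo $I$, so its kernel is the image of $\mathcal K$ in $\operatorname{Sym}(I)/I\operatorname{Sym}(I)$. If $\mathcal K$ is nilpotent, so is this image. Conversely, let $\mathcal K^m\subseteq I\operatorname{Sym}(I)$. For $a\in I$ we have $\mathcal K_a=0$, and $\mathcal K$ is a finitely generated ideal, so $I^N\mathcal K=0$ for some $N$. Then $\mathcal K^{mN+1}\subseteq I^N\mathcal K=0$.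
\end{proof}

The same trick gives the test for nilpotency that we use below.

\begin{lemma}\label{lem:nil}
Let $\mathfrak m$ be a maximal ideal of $A$ with $\mathcal K(I)_Q=0$ for all primes $Q\ne\mathfrak m$. Then $\mathfrak m^N\mathcal K(I)=0$ for some $N$, and $I$ is of geometric linear type if and only if $\mathcal K(I)\subseteq\mathfrak m\operatorname{Sym}(I)$.
\end{lemma}

\begin{proof}
The annihilator in $A$ of an element of $\mathcal K=\mathcal K(I)$ lies in no prime other than $\mathfrak m$, so it contains a power of $\mathfrak m$. As $\mathcal K$ is finitely generated, $\mathfrak m^N\mathcal K=0$ for some $N$. If $\mathcal K\subseteq\mathfrak m\operatorname{Sym}(I)$, then $\mathcal K^{N+1}\subseteq\mathfrak m^N\mathcal K=0$. Conversely, $\operatorname{Sym}(I)/\mathfrak m\operatorname{Sym}(I)$ is a polynomial ring over $A/\mathfrak m$, so $\mathfrak m\operatorname{Sym}(I)$ is prime and contains every nilpotent ideal.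
\end{proof}

\begin{lemma}\label{lem:count}
If $I$ is of geometric linear type, then $\mu(I_Q)=\ell(I_Q)\le\operatorname{ht}Q$ for all primes $Q\supseteq I$, where $\ell(I_Q)=\dim \operatorname{Re}(I)\otimes_A\kappa(Q)$ is the analytic spread.
\end{lemma}

\begin{proof}
The ring $\operatorname{Sym}(I)\otimes\kappa(Q)$ is a polynomial ring in $\mu(I_Q)$ variables over $\kappa(Q)$, hence reduced. Its surjection onto $\operatorname{Re}(I)\otimes\kappa(Q)$ has as kernel the image of $\mathcal K(I)\otimes\kappa(Q)$, which is nilpotent and hence zero. So $\ell(I_Q)=\mu(I_Q)$, and the analytic spread is at most $\dim A_Q$.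
\end{proof}

The bound leaves the conjecture no room in small dimension, because of the following theorem.

\begin{theorem}\label{thm:dev1}
Let $A$ be regular and $P$ a prime ideal with $\mu(P_Q)\le\operatorname{ht}P+1$ for all primes $Q\supseteq P$. Then $P$ is of linear type. Consequently the conjecture holds if $\dim A\le3$. By Theorem~\ref{thm:main}, both the bound $1$ for the deviation and the bound $3$ for the dimension are optimal.
\end{theorem}

The word ``prime'' matters in the first statement: $(x,y)^2\subset k[x,y]$ has height $2$ and three generators. The proof uses $d$-sequences. Recall that minimal generators $a_1,\dots,a_n$ of an ideal form a \emph{$d$-sequence} if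
\[
(a_1,\dots,a_i):a_{i+1}a_k=(a_1,\dots,a_i):a_k\qquad\text{for }0\le i<k\le n,
\]
and that ideals generated by $d$-sequences are of linear type \cite{huneke,valla}. If $P$ has one generator too many to be a complete intersection, we choose $\operatorname{ht}P$ of the generators so generally that they form a regular sequence and generate $P$ at its generic point.

\begin{proof}
Linear type is local, so let $(A,\mathfrak m)$ be local. We may also replace $A$ by $A'=A[z]_{\mathfrak mA[z]}$, which is regular, local and faithfully flat over $A$: the ideal $PA'$ is prime with the same height and number of generators, and $\mathcal K(PA')=\mathcal K(P)\otimes_AA'$. So we may assume that the residue field is infinite. Then a finitely generated module $M$ is not a finite union of proper submodules $M_i$: by Nakayama's lemma the images of the $M_i$ in $M/\mathfrak mM$ are proper subspaces, and a vector space over an infinite field is not a finite union of these.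

Let $g=\operatorname{ht}P$, so $\mu(P)\in\{g,g+1\}$. If $\mu(P)=g$, then $P$ is generated by a regular sequence and is of linear type. Let $\mu(P)=g+1$; then $g\geq1$, since $g=0$ would mean $P=0$. Choose $a_1,\dots,a_g\in P$ inductively, $a_i$ outside the following finitely many submodules of $P$:
\begin{itemize}
\item $P\cap p$ for each minimal prime $p$ of $(a_1,\dots,a_{i-1})$;
\item $\mathfrak mP+(a_1,\dots,a_{i-1})$;
\item $P\cap\bigl((a_1,\dots,a_{i-1})A_P+P^2A_P\bigr)$.
\end{itemize}
They are proper: the first since $\operatorname{ht}p=i-1<g$, the second since $\mu(P)>i-1$, and the third since $A_P$ is regular of dimension $g$, so that $PA_P$ cannot be generated by $i-1<g$ elements. By the first condition, $a_1,\dots,a_g$ is a regular sequence. Let $J=(a_1,\dots,a_g)$. By the second condition, $P=J+(a)$ for some $a$, with $a_1,\dots,a_g,a$ minimal generators. By the third condition, the $a_i$ form a basis of $PA_P/P^2A_P$, so $JA_P=PA_P$.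

We claim that $J:a^2=J:a$. The ideal $J$ is unmixed of height $g$, and its $P$-primary component is $JA_P\cap A=PA_P\cap A=P$. If $p\ne P$ is another associated prime of $J$, then $\operatorname{ht}p=g$, so $P\not\subseteq p$, and since $J\subseteq p$ this means $a\notin p$. Now let $a^2r\in J$. Then $r$ lies in every primary component of $J$ other than $P$, and $ar\in P$ because $a\in P$. Hence $ar\in J$, as claimed.

For $i<g$ the element $a_{i+1}$ is regular modulo $(a_1,\dots,a_i)$, so $(a_1,\dots,a_i):a_{i+1}a_k=(a_1,\dots,a_i):a_k$ for all $k>i$ (with $a_{g+1}=a$); for $i=g$ the condition is the claim. So $a_1,\dots,a_g,a$ is a $d$-sequence and $P$ is of linear type.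

Now let $\dim A\le3$ and let $P$ be of geometric linear type; we may assume $A$ local. If $\operatorname{ht}P=0$, then $P=0$. If $\operatorname{ht}P=1$, then $P$ is principal because $A$ is factorial. If $\operatorname{ht}P=3$, then $P=\mathfrak m$ is generated by $3$ elements. If $\operatorname{ht}P=2$, then $\mu(P_Q)\le\operatorname{ht}Q\le3$ for all $Q\supseteq P$ by Lemma~\ref{lem:count}. In each case the first statement applies.

As to optimality, the prime of Theorem~\ref{thm:main} has height $2$ and $4$ generators in a ring of dimension $4$. The proof of Theorem~\ref{thm:main} uses only the first statement of the present theorem.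
\end{proof}

\section{Torsion from a Pfaffian}\label{sec:pfaff}

\subsection*{Two skew lines}
Let $I=(x_1,x_2)\cap(x_3,x_4)\subset k[x_1,\dots,x_4]$, generated by
\[
f_1=x_1x_3,\quad f_2=x_1x_4,\quad f_3=x_2x_3,\quad f_4=x_2x_4.
\]
The linear relations are generated by
\[
g_1=x_4T_3-x_3T_4,\quad g_2=x_3T_2-x_4T_1,\quad g_3=x_1T_4-x_2T_2,\quad g_4=x_2T_1-x_1T_3 .
\]
Indeed, relations between monomials are generated by those between pairs, and for the two pairs not listed we have $x_2x_4T_1-x_1x_3T_4=x_4g_4+x_1g_1$ and $x_2x_3T_2-x_1x_4T_3=-x_3g_3-x_1g_1$. The quadratic relation $q=T_2T_3-T_1T_4$ lies in $\mathcal K(I)$, and it is killed by $x_1$ because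
\[
x_1q=-T_1g_3-T_2g_4 ,
\]
with similar formulas for $x_2,x_3,x_4$. There is one reason for all of them:
\[
\begin{pmatrix}g_1\\g_2\\g_3\\g_4\end{pmatrix}=\sigma x,\qquad
\sigma=\begin{pmatrix}0&0&-T_4&T_3\\0&0&T_2&-T_1\\T_4&-T_2&0&0\\-T_3&T_1&0&0\end{pmatrix},
\]
where $\sigma$ is alternating with Pfaffian $\sigma_{12}\sigma_{34}-\sigma_{13}\sigma_{24}+\sigma_{14}\sigma_{23}=q$. Up to sign, $q$ times the identity is the product of another matrix with $\sigma$ (see below), so the entries of $qx$ are combinations of the entries of $\sigma x=g$.

In this example $q$ is not nilpotent in $\operatorname{Sym}(I)$, since the $g_a$ lie in $(x)$ and $q$ is a non-zero element of $k[T]$. But if the entries of $\sigma$ themselves were in $(x)$, the Pfaffian would be killed by $(x)$ and lie in $(x)\operatorname{Sym}$, so its square would vanish. So we replace the constant coefficients in $\sigma$ by linear forms in $x$. The size $4$ is the smallest that can work: alternating matrices of odd size have Pfaffian zero, and for size $2$ the Pfaffian has degree $1$ in $T$, whereas $\operatorname{Sym}_1(P)=P$ has no torsion.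

\subsection*{The construction}
Let $\mathcal O$ be a domain, $R=\mathcal O[x_1,\dots,x_4]$, and let $S_1,\dots,S_4$ be alternating $4\times4$ matrices (zero diagonal, $S_j^{\mathsf T}=-S_j$) whose entries are linear forms in $x$ over $\mathcal O$. Let $B=(b_{ja})$ have the rows $(S_jx)^{\mathsf T}$, and put
\[
\sigma=\sum_jT_jS_j,\qquad g=\sigma x,\qquad \mathrm{Pf}=\sigma_{12}\sigma_{34}-\sigma_{13}\sigma_{24}+\sigma_{14}\sigma_{23}.
\]
Thus $g_a=\sum_jT_jb_{ja}$. Since $x^{\mathsf T}S_jx=0$ for alternating $S_j$, in every characteristic,
\begin{equation}\label{eq:Bx}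
Bx=0,\qquad \sum_ax_ag_a=0 .
\end{equation}
With
\[
\widehat\sigma=\begin{pmatrix}0&\sigma_{34}&-\sigma_{24}&\sigma_{23}\\-\sigma_{34}&0&\sigma_{14}&-\sigma_{13}\\\sigma_{24}&-\sigma_{14}&0&\sigma_{12}\\-\sigma_{23}&\sigma_{13}&-\sigma_{12}&0\end{pmatrix}
\]
we have $\widehat\sigma\sigma=-\mathrm{Pf}\cdot 1$: each off-diagonal entry is a sum of two canceling products, and each diagonal entry is $-\mathrm{Pf}$. Multiplying by $x$ gives
\begin{equation}\label{eq:Pf}
\widehat\sigma g=-\mathrm{Pf}\cdot x,\qquad\text{so}\qquad (x)\,\mathrm{Pf}\subseteq(g_1,\dots,g_4).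
\end{equation}

The next step is to find an ideal whose linear relations are the columns of $B$, that is, a row $f$ with $fB=0$.

\begin{lemma}\label{lem:f}
There is a unique row $f=(f_1,\dots,f_4)$ over $R$ with $\operatorname{adj}(B)=xf$, that is, $\operatorname{adj}(B)_{aj}=x_af_j$. It satisfies $fB=0$, its entries are zero or forms of degree $5$ in $x$, and its formation commutes with homomorphisms $\mathcal O\to\mathcal O'$ of domains.
\end{lemma}

\begin{proof}
Uniqueness is clear, and it implies the last assertion because $\operatorname{adj}$ commutes with ring homomorphisms. If $\operatorname{rank}B<3$, then $\operatorname{adj}(B)=0$ and $f=0$. We have $\det B=0$ by \eqref{eq:Bx}, so let $\operatorname{rank}B=3$. Over $\operatorname{Frac}R$ the kernel of $B$ is spanned by $x$, and $B\operatorname{adj}(B)=0$, so each column of $\operatorname{adj}(B)$ is a multiple of $x$: $\operatorname{adj}(B)_{aj}=x_af_j$ with $f_j\in\operatorname{Frac}R$. Now $x_1f_j,x_2f_j\in R$ and $x_2(x_1f_j)=x_1(x_2f_j)$, and $x_1$ is prime and does not divide $x_2$; hence $x_1$ divides $x_1f_j$ in $R$, i.e.\ $f_j\in R$. From $0=\operatorname{adj}(B)B=x(fB)$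 we get $fB=0$. The entries of $B$ have degree $2$, so those of $\operatorname{adj}(B)$ have degree $6$ and the $f_j$ degree $5$.
\end{proof}

\begin{lemma}\label{lem:exact}
Let $\mathcal O$ be regular and suppose that the ideal $(f)=(f_1,\dots,f_4)R$ has height at least $2$. Then
\begin{equation}\label{eq:res}
0\to R\xrightarrow{\ x\ }R^4\xrightarrow{\ B\ }R^4\xrightarrow{\ f\ }R
\end{equation}
is exact. In particular $\operatorname{Sym}_R((f))=R[T]/(g_1,\dots,g_4)$, and no associated prime of $R/(f)$ contains $(x)$.
\end{lemma}

\begin{proof}
We use the Buchsbaum--Eisenbud criterion: a complex $0\to F_3\to F_2\to F_1\to F_0$ of finitely generated free modules with maps $\varphi_i:F_i\to F_{i-1}$ of rank $r_i$ (and $r_4=0$) is exact if $r_i+r_{i+1}=\operatorname{rank}F_i$ and $\operatorname{grade}I_{r_i}(\varphi_i)\ge i$ for $i=1,2,3$, where $I_r$ denotes the ideal of $r$-minors. Here \eqref{eq:res} is a complex by \eqref{eq:Bx} and Lemma~\ref{lem:f}. As $f\ne0$, we have $\operatorname{adj}(B)\ne0$, and the ranks are $r_3=1$, $r_2=3$, $r_1=1$. The ideals are $(x)$, of grade $4$; $I_3(B)=(x)(f)$, of grade at least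 $2$ since a prime containing it contains $(x)$ or $(f)$; and $(f)$, of grade at least $2$. Here we used that grade equals height, as $R$ is regular. So \eqref{eq:res} is exact.

Exactness at the second $R^4$ says that the linear relations of $f$ are generated by the columns of $B$, which gives $\operatorname{Sym}_R((f))$. If $Q$ is an associated prime of $R/(f)$, then $\operatorname{ht}Q=\operatorname{depth}R_Q=\operatorname{pd}(R/(f))_Q\le3$ by Auslander--Buchsbaum, while $(x)$ has height $4$.
\end{proof}

We shall have to prove primality from the charts $x_a\ne0$; the last assertion of Lemma~\ref{lem:exact} makes this possible.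

\begin{lemma}\label{lem:glue}
Let $R$ be a noetherian ring, $x_1,\dots,x_4\in R$, and $I\ne R$ an ideal such that no associated prime of $R/I$ contains $(x_1,\dots,x_4)$. Suppose that each $IR_{x_a}$ is a prime ideal or the unit ideal, and that $IR_{x_ax_b}$ is proper whenever $IR_{x_a}$ and $IR_{x_b}$ are. Then $I$ is prime, and $I=IR_{x_a}\cap R$ for some $a$.
\end{lemma}

\begin{proof}
Here $\cap R$ means contraction to $R$. Let $Q$ be an associated prime of $R/I$ and $x_a\notin Q$. Then $QR_{x_a}$ is an associated prime of $R_{x_a}/IR_{x_a}$, so $IR_{x_a}$ is prime and equal to $QR_{x_a}$, and $Q=IR_{x_a}\cap R$. If $Q'$ is another associated prime and $x_b\notin Q'$, then $IR_{x_ax_b}$ is a proper ideal, hence a prime, and both $Q$ and $Q'$ are its contraction to $R$. So $Q$ is the only associated prime, $I$ is $Q$-primary, and $x_a\notin Q$ gives $I=IR_{x_a}\cap R=Q$.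
\end{proof}

\begin{proposition}\label{prop:crit}
Let $\mathcal O=K$ be a field, $A=K[x_1,\dots,x_4]$, and let $S_1,\dots,S_4$, $B$, $g$, $\mathrm{Pf}$, $f$ be as above. Put $P=(f_1,\dots,f_4)A$ and suppose that
\begin{itemize}
\item[\textup{(i)}] $P$ is a prime ideal of height $2$;
\item[\textup{(ii)}] $(x)$ is the only prime ideal of $A$ containing all entries of $B$;
\item[\textup{(iii)}] $\mathrm{Pf}\notin(g_1,\dots,g_4)A[T]$.
\end{itemize}
Then $P$ is of geometric linear type and not of linear type. The same holds for $PA_{(x)}$ and, if $z$ denotes further variables, for $PA[z]$ and $PA[z]_{(x,z)}$.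
\end{proposition}

\begin{proof}
By (i) and Lemma~\ref{lem:exact}, $\operatorname{Sym}(P)=A[T]/(g_1,\dots,g_4)$. Let $\mathcal K=\mathcal K(P)$.

\emph{$\mathcal K$ is concentrated at $(x)$.} Let $Q\ne(x)$ be a prime containing $P$. By (ii) some entry of $B$ is a unit in $A_Q$, so by $fB=0$ one of the generators $f_j$ of $P_Q$ is a combination of the others. Hence $\mu(P_Q)\le3=\operatorname{ht}P+1$. The same holds for all primes between $P$ and $Q$, so Theorem~\ref{thm:dev1}, applied to $A_Q$, gives $\mathcal K_Q=0$. By Lemma~\ref{lem:nil}, $(x)^N\mathcal K=0$ for some $N$, and $\mathcal K$ is nilpotent if $\mathcal K\subseteq(x)\operatorname{Sym}(P)$.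

\emph{$\mathcal K\subseteq(x)\operatorname{Sym}(P)$.} Let $\mathfrak n=(x)A[T]$. It is a prime of height $4$ containing all $g_a$. Suppose $\mathcal K\not\subseteq\mathfrak n\operatorname{Sym}(P)$. Then the image of $\mathcal K$ in $\operatorname{Sym}(P)_{\mathfrak n}$ contains a unit, so $(x)^N\operatorname{Sym}(P)_{\mathfrak n}=0$. In other words, the four elements $g_1,\dots,g_4$ of the $4$-dimensional regular local ring $A[T]_{\mathfrak n}$ generate an ideal primary to the maximal ideal. Hence they form a regular sequence, and the coefficients of any relation between them lie in $(g_1,\dots,g_4)$. By the relation $\sum x_ag_a=0$, then, $x_1\in(g_1,\dots,g_4)A[T]_{\mathfrak n}$. But the entries of $\sigma$ lie in $\mathfrak n$, so $g_a\in\mathfrak n^2$, and $x_1\in\mathfrak n^2A[T]_{\mathfrak n}$ contradicts that $x_1,\dots,x_4$ are minimal generators of $\mathfrak nA[T]_{\mathfrak n}$. This is where we use that the $S_j$ have entries in $(x)$.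

\emph{$\mathcal K\ne0$.} By \eqref{eq:Pf} the class of $\mathrm{Pf}$ in $\operatorname{Sym}(P)$ is killed by $(x)$, so it is torsion and lies in $\mathcal K$. By (iii) it is non-zero.

\emph{Localization and variables.} Each of the maps from $A$ to $A_{(x)}$, $A[z]$ and $A[z]_{(x,z)}$ is flat, so $\mathcal K(P)$ is replaced by its base change, which remains nilpotent. The annihilator of the class of $\mathrm{Pf}$ in $A$ is the maximal ideal $(x)$. So after base change the annihilator is generated by $(x)$; it is again a proper ideal, and the class stays non-zero. Since $P\subseteq(x)$, the extended ideals are again prime of height $2$.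
\end{proof}

\section{Generic coefficients: proof of Theorem~\ref{thm:main}}\label{sec:generic}

We keep the notation of Theorem~\ref{thm:main}: the construction of Section~\ref{sec:pfaff} with $\mathcal O=k[u]$, or with $\mathcal O=F$ after localization. The existence of the $f_j\in R$ is Lemma~\ref{lem:f}. Put $P_R=(f_1,\dots,f_4)R$. We verify the three conditions of Proposition~\ref{prop:crit} with $K=F$. The point of using $96$ independent coefficients is that on each chart $x_{a_0}\ne0$ they turn $B$ into a generic matrix. Write $u_{j,\{a,b\},c}=u_{j,ab,c}$ for $a<b$.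

\begin{lemma}\label{lem:chart}
Fix $a_0$, let $Y$ be the $4\times3$ matrix obtained from $B$ by deleting column $a_0$, and let $u'$ be the set of the $84$ variables $u$ other than the $u_{j,\{a,a_0\},a_0}$ with $a\ne a_0$. Put $L=k[x,x_{a_0}^{-1},u']$. Then $R_{x_{a_0}}=L[Y]$, and the $12$ entries of $Y$ are algebraically independent over $L$. Moreover $P_RR_{x_{a_0}}=I_3(Y)$ is a prime ideal of height $2$ with normal residue ring, and it remains proper after inverting any further $x_b$.
\end{lemma}

\begin{proof}
Let $a\ne a_0$. In $b_{ja}=\sum_bs_{j,ab}x_b$ the term with $b=a_0$ is $\pm\sum_cu_{j,\{a,a_0\},c}x_cx_{a_0}$, and the terms with $b\ne a_0$ involve only variables $u_{j,\{a,b\},c}$ with $a_0\notin\{a,b\}$. Hence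
\[
b_{ja}=\pm x_{a_0}^2\,u_{j,\{a,a_0\},a_0}+(\text{an element of }k[x,u']).
\]
As $x_{a_0}$ is a unit, we may exchange the $12$ variables $u_{j,\{a,a_0\},a_0}$ for the $b_{ja}$, which proves the first assertion.

Next, $x_{a_0}f_j=\operatorname{adj}(B)_{a_0j}$ is, up to sign, the minor of $B$ without row $j$ and column $a_0$, that is, the maximal minor of $Y$ omitting row $j$. So $P_RR_{x_{a_0}}=I_3(Y)$. For a generic $4\times3$ matrix, $k[Y]/I_3(Y)$ is a normal domain and $I_3(Y)$ has height $2$ \cite{hochstereagon,brunsvetter}. Since $L$ is a localization of a polynomial ring over $k$, the same is true over $L$. Finally, $I_3(Y)$ is generated by elements of positive degree in $Y$, so $L\to L[Y]/I_3(Y)$ is injective and $x_b\in L$ maps to a non-zero element of this domain.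
\end{proof}

\paragraph{Condition (i).} A prime of $R$ of height at most $1$ does not contain $(x)$, so it misses some $x_a$, and by Lemma~\ref{lem:chart} it does not contain $P_R$. Thus $\operatorname{ht}P_R\ge2$, and Lemma~\ref{lem:exact} applies with $\mathcal O=k[u]$. In particular no associated prime of $R/P_R$ contains $(x)$. By Lemma~\ref{lem:chart} the other hypotheses of Lemma~\ref{lem:glue} hold for $I=P_R$, so $P_R$ is prime and the contraction of some $P_RR_{x_a}$; in particular it has height $2$. Now $A$ is the localization of $R$ at $k[u]\setminus\{0\}$. Since $P_R\subseteq(x)R$ we have $P_R\cap k[u]=0$, so $P=P_RA$ is a prime ideal of height $2$.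

\paragraph{Condition (ii).} Let $Q$ be a prime of $A$ containing all entries of $B$, and suppose $x_{a_0}\notin Q$. Then $Q$ corresponds to a prime of $R_{x_{a_0}}=L[Y]$ of the same height containing the $12$ variables $Y$. So $\operatorname{ht}Q\ge12$, contradicting $\dim A=4$. Hence $Q\supseteq(x)$, i.e.\ $Q=(x)$. Conversely $(x)$ contains all entries of $B$.

\paragraph{Condition (iii).} We state this in a form that can be reused in Section~\ref{sec:special}.

\begin{lemma}\label{lem:minor}
There is a non-zero $\Delta\in k[u]$ such that $\mathrm{Pf}\notin(g_1,\dots,g_4)K[x,T]$ after base change along any homomorphism $k[u]\to K$ to a field that does not map $\Delta$ to $0$.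
\end{lemma}

\begin{proof}
In bidegrees $(\deg_x,\deg_T)$, $\mathrm{Pf}$ has bidegree $(2,2)$ and each $g_a$ has bidegree $(2,1)$. So $\mathrm{Pf}\in(g_1,\dots,g_4)$ means that $\mathrm{Pf}$ is a $K$-linear combination of the $16$ elements $T_ig_a$. Write the $17$ elements $\mathrm{Pf}$, $T_ig_a$ in terms of the monomials of bidegree $(2,2)$; this gives a matrix over $k[u]$ with $17$ rows. It suffices to find a $17\times17$ minor $\Delta\ne0$, and for this to find one specialization of $u$ in $k$ at which the $17$ elements are linearly independent. Put $u_{1,12,1}=u_{2,34,3}=1$ and all other $u$'s equal to $0$. Then $\sigma_{12}=T_1x_1$, $\sigma_{34}=T_2x_3$, the other $\sigma_{ab}$ with $a<b$ vanish, and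
\[
g=(T_1x_1x_2,\;-T_1x_1^2,\;T_2x_3x_4,\;-T_2x_3^2)^{\mathsf T},\qquad \mathrm{Pf}=T_1T_2x_1x_3 .
\]
Up to sign, the $17$ elements are distinct monomials: the $x$-parts $x_1x_2$, $x_1^2$, $x_3x_4$, $x_3^2$, $x_1x_3$ separate the four families and $\mathrm{Pf}$, and within a family the factors $T_i$ differ.
\end{proof}

Since $\Delta\ne0$ in $F=k(u)$, condition (iii) holds, and Proposition~\ref{prop:crit} proves Theorem~\ref{thm:main}. \qed

\section{Dimension four}\label{sec:dim4}

In this section we compute $\mathcal K(P)$ for all primes of height $2$ that Lemma~\ref{lem:count} and Theorem~\ref{thm:dev1} leave open in dimension $4$. The answer depends only on the failure of $A/P$ to be Cohen--Macaulay.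

\begin{theorem}\label{thm:dim4}
Let $(A,\mathfrak m)$ be regular local of dimension $4$ with residue field $\kappa$, $E$ the injective hull of $\kappa$, and $P$ a prime of height $2$ with $\mu(P)=4$ and $\mu(P_Q)\le3$ for all primes $Q\ne\mathfrak m$. Then, as graded $A[T_1,\dots,T_4]$-modules,
\[
\mathcal K(P)\cong\operatorname{Hom}_A\bigl(H^1_{\mathfrak m}(A/P),E\bigr)\otimes_AA[T_1,\dots,T_4](-2).
\]
Hence $P$ is of linear type if and only if $A/P$ is Cohen--Macaulay, and of geometric linear type if and only if $\mu(P^2)=10$.
\end{theorem}

\begin{corollary}\label{cor:class}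
Let $(A,\mathfrak m)$ be regular local of dimension $4$ and $P$ a prime ideal.
\begin{itemize}
\item If $\operatorname{ht}P\ne2$, then $P$ is of geometric linear type if and only if it is of linear type.
\item If $\operatorname{ht}P=2$, then $P$ is of geometric linear type (resp.\ of linear type) if and only if $\mu(P_Q)\le3$ for all $Q\ne\mathfrak m$ and either $\mu(P)\le3$, or $\mu(P)=4$ and $\mu(P^2)=10$ (resp.\ $\mu(P)=4$ and $A/P$ is Cohen--Macaulay).
\end{itemize}
So the counterexamples to the conjecture in regular local rings of dimension $4$ are exactly the primes with $\operatorname{ht}P=2$, $\mu(P)=4$, $\mu(P^2)=10$, $\operatorname{depth}A/P=1$, and $\mu(P_Q)\le3$ for all $Q\ne\mathfrak m$.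
\end{corollary}

\begin{proof}
Primes of height $0$, $1$ and $4$ are generated by regular sequences. If $\operatorname{ht}P=3$ and $P$ is of geometric linear type, then $\mu(P_Q)\le4=\operatorname{ht}P+1$ for all $Q\supseteq P$ by Lemma~\ref{lem:count}, and Theorem~\ref{thm:dev1} applies. Let $\operatorname{ht}P=2$. If $P$ is of geometric linear type, then Lemma~\ref{lem:count} gives $\mu(P)\le4$ and $\mu(P_Q)\le3$ for $Q\ne\mathfrak m$. Under these conditions $P$ is of linear type if $\mu(P)\le3$, by Theorem~\ref{thm:dev1}, and Theorem~\ref{thm:dim4} decides the case $\mu(P)=4$. The last statement follows, since a two-dimensional domain that is not Cohen--Macaulay has depth $1$.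
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:dim4}]
We shall see that $\mathcal K(P)=H^0_{\mathfrak m}(\operatorname{Sym}(P))$. To compute this we need a resolution of $\operatorname{Sym}(P)$ by modules whose local cohomology is accessible. It is given by the approximation complex of Herzog--Simis--Vasconcelos, which we recall. Let $f=(f_1,\dots,f_4)$ generate $P$, and let $K_\bullet$ be the Koszul complex of $f$ on basis elements $e_1,\dots,e_4$, with cycles $Z_i$, boundaries $B_i$ and homology $H_i$. On $K_\bullet\otimes_AA[T]$ there is also the Koszul differential $\partial_T$ with $e_j\mapsto T_j$; it anticommutes with the differential of $K_\bullet$, hence maps $Z_i\otimes A[T]$ to $Z_{i-1}\otimes A[T]$. The modules $Z_i\otimes A[T](-i)$ with the differential $\partial_T$ form the complex $\mathcal Z_\bullet(f)$. Since $\operatorname{grade}P=2$, we have $H_3=H_4=0$, so $Z_4=0$ and $Z_3=B_3\cong A$, and the complex is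
\[
\mathcal Z_\bullet(f):\quad 0\to Z_3\otimes A[T](-3)\to Z_2\otimes A[T](-2)\to Z_1\otimes A[T](-1)\to A[T]\to0 .
\]
As $Z_1$ is the module of linear relations of $f$, $H_0(\mathcal Z_\bullet(f))=\operatorname{Sym}(P)$.

\medskip
\emph{Step 1: $H_i(\mathcal Z_\bullet(f))=0$ for $i>0$.} First consider any generators $f=(f_1,\dots,f_n)$ of an ideal in a local ring with $f_n\in(f_1,\dots,f_{n-1})$, and put $f'=(f_1,\dots,f_{n-1})$. We claim that $H_i(\mathcal Z_\bullet(f))\cong H_i(\mathcal Z_\bullet(f'))$ as $A$-modules. After a linear change of the basis $e_j$, and correspondingly of the $T_j$, we may take $f_n=0$. Then $Z_i(f)=Z_i(f')\oplus e_n\wedge Z_{i-1}(f')$, and $\partial_T(e_n\wedge z)=T_nz-e_n\wedge\partial_Tz$. So $\mathcal Z_\bullet(f)$ is the mapping cone of multiplication by $T_n$, up to sign, on $\mathcal Z_\bullet(f')\otimes A[T_n]$. On the homology $H_i(\mathcal Z_\bullet(f'))\otimes A[T_n]$ this multiplication is injective with cokernel $H_i(\mathcal Z_\bullet(f'))$, which proves the claim.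

Now localize at a prime $Q$ and drop redundant generators. If $Q\not\supseteq P$, we arrive at a single unit $f_1$; then $Z_1=0$ and $\mathcal Z_\bullet$ is a polynomial ring in degree $0$. If $Q=P$, we arrive at a regular sequence $f_1,f_2$; then $Z_2=0$, $Z_1\cong A_P$, and $\mathcal Z_\bullet$ is $0\to A_P[T](-1)\to A_P[T]\to0$ with map $f_1T_2-f_2T_1$. Both complexes have no positive homology, and these cases cover all primes of height at most $2$.

For primes $Q\supseteq P$ of height $3$, and then for $Q=\mathfrak m$, we use the acyclicity lemma of Peskine and Szpiro: a complex $0\to M_s\to\dots\to M_0$ of finitely generated modules over a local ring with $\operatorname{depth}M_i\ge i$ has no positive homology if each $H_i$, $i>0$, is zero or of depth $0$. Apply it in each $T$-degree over $A_Q$. By the cases already treated, the positive homology has finite length. Moreover $(Z_3)_Q\cong A_Q$ has depth $\operatorname{ht}Q\ge3$, and $(Z_1)_Q$ and $(Z_2)_Q$, being kernels of maps between free modules over a ring of depth at least $2$, have depth at least $2$.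

\medskip
\emph{Step 2: $\mathcal K(P)\cong H^2_{\mathfrak m}(Z_2)\otimes_AA[T](-2)$.} By Theorem~\ref{thm:dev1}, $\mathcal K(P)$ vanishes at all primes $Q\ne\mathfrak m$, so by Lemma~\ref{lem:nil} it is killed by a power of $\mathfrak m$. As $\operatorname{Re}(P)$ is torsion-free, $H^0_{\mathfrak m}(\operatorname{Re}(P))=0$. So $\mathcal K(P)=H^0_{\mathfrak m}(\operatorname{Sym}(P))$. We have $H^i_{\mathfrak m}(A)=0$ for $i<4$. From $0\to P\to A\to A/P\to0$ we get $H^0_{\mathfrak m}(P)=0$ and $H^1_{\mathfrak m}(P)=H^0_{\mathfrak m}(A/P)=0$, because $A/P$ is a domain of positive dimension. Then $0\to Z_1\to A^4\to P\to0$ gives $H^1_{\mathfrak m}(Z_1)=H^2_{\mathfrak m}(Z_1)=0$. By Step 1 there are exact sequences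
\begin{gather*}
0\to N_1\to A[T]\to\operatorname{Sym}(P)\to0,\qquad
0\to N_2\to Z_1\otimes A[T](-1)\to N_1\to0,\\
0\to Z_3\otimes A[T](-3)\to Z_2\otimes A[T](-2)\to N_2\to0 ,
\end{gather*}
and they yield
\[
H^0_{\mathfrak m}(\operatorname{Sym}(P))\cong H^1_{\mathfrak m}(N_1)\cong H^2_{\mathfrak m}(N_2)\cong H^2_{\mathfrak m}(Z_2)\otimes A[T](-2):
\]
the first isomorphism because $H^0_{\mathfrak m}(A)=H^1_{\mathfrak m}(A)=0$, the second because $H^1_{\mathfrak m}(Z_1)=H^2_{\mathfrak m}(Z_1)=0$, the third because $Z_3\cong A$ and $H^2_{\mathfrak m}(A)=H^3_{\mathfrak m}(A)=0$.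

\medskip
\emph{Step 3: $\operatorname{Ext}^2_A(Z_2,A)\cong H^1_{\mathfrak m}(A/P)$.} Put $D=A/P$ and $C=\operatorname{Ext}^2_A(Z_2,A)$. As $H_3=H_4=0$, the sequence $0\to K_4\to K_3\to B_2\to0$ is exact, with first map $A\to A^4$ having the entries $\pm f_j$. So $\operatorname{Ext}^1_A(B_2,A)\cong D$ and $\operatorname{Ext}^2_A(B_2,A)=0$. Further, $H_2\cong\omega:=\operatorname{Ext}^2_A(D,A)$ \cite[Theorem~1.6.16]{brunsherzog}. Hence $0\to B_2\to Z_2\to H_2\to0$ yields an exact sequence
\[
D\xrightarrow{\ \delta\ }D':=\operatorname{Ext}^2_A(\omega,A)\to C\to0 .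
\]

We show that $\delta$ is injective and $C$ has finite length. Let $y$ be a regular sequence of length $2$ in $P$. Then $\operatorname{Ext}^2_A(N,A)\cong\operatorname{Hom}_A(N,A/(y))$ for every $D$-module $N$, and in particular for $N=D$ and $N=\omega$. Since $A/(y)$ has depth $2$, the modules $\omega$ and $D'$ have depth at least $2$. Since $A/(y)$ is unmixed of height $2$, their only possible associated prime is $P$, so they are torsion-free over $D$. At $P$ we find $\omega_P\cong\operatorname{Ext}^2_{A_P}(\kappa(P),A_P)\cong\kappa(P)$ and likewise $D'_P\cong\kappa(P)\ne0$. For $Q\ne\mathfrak m$, $(Z_2)_Q$ is the kernel of a map of free modules over a regular local ring of dimension at most $3$, so $\operatorname{pd}(Z_2)_Q\le1$ and $C_Q=0$. Hence $C$ has finite length. In particular $\delta_P$ maps onto $D'_P\ne0$, so $\delta\ne0$, that is, $\delta(1)\neq 0$; as $D'$ is torsion-free, $\delta$ is injective.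

From $0\to D\to D'\to C\to0$ and $H^0_{\mathfrak m}(D')=H^1_{\mathfrak m}(D')=0$ we obtain $C=H^0_{\mathfrak m}(C)\cong H^1_{\mathfrak m}(D)$.

\medskip
\emph{Step 4: conclusion.} Local duality gives $H^2_{\mathfrak m}(Z_2)\cong\operatorname{Hom}_A(\operatorname{Ext}^2_A(Z_2,A),E)\cong\operatorname{Hom}_A(H^1_{\mathfrak m}(A/P),E)$, and with Step 2 we get the asserted formula. So $\mathcal K(P)=0$ if and only if $H^1_{\mathfrak m}(A/P)=0$. Since $A/P$ is a two-dimensional domain, this means that it is Cohen--Macaulay.

By Lemma~\ref{lem:nil}, $P$ is of geometric linear type if and only if $\mathcal K(P)\subseteq\mathfrak m\operatorname{Sym}(P)$. As $\mathcal K(P)$ is generated in degree $2$, this means $\mathcal K(P)_2\subseteq\mathfrak m\operatorname{Sym}_2(P)$, that is, the surjection $\operatorname{Sym}_2(P)\otimes\kappa\to P^2/\mathfrak mP^2$ is an isomorphism. The source has dimension $\binom52=10$, so the condition is $\mu(P^2)=10$.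
\end{proof}

\section{Constant coefficients}\label{sec:special}

The field $F=k(u)$ in Theorem~\ref{thm:main} can be replaced by $k$ itself in characteristic $0$.

\begin{theorem}\label{thm:special}
Let $k$ be any field of characteristic $0$ (for example $\mathbb Q$ or $\mathbb C$). For all $k$-points $u^0$ in a non-empty Zariski open subset of $\mathbb A^{96}$, the specialization $P_0=(f_1(u^0,x),\dots,f_4(u^0,x))\subset A_0=k[x_1,\dots,x_4]$ is a prime of height $2$ of geometric linear type that is not of linear type.
\end{theorem}

We shall see that conditions (ii) and (iii) of Proposition~\ref{prop:crit} hold on a non-empty open set of $u$. The difficulty is (i): a prime over $k(u)$ need not specialize to a prime. For this we need that the curve defined by $P$ in $\mathbb P^3_F$ is \emph{geometrically} integral. This follows from a computation of $H^1_{(x)}(A/P)$.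

\begin{lemma}\label{lem:socle}
Let $P\subset A=K[x_1,\dots,x_4]$ be as in Proposition~\ref{prop:crit} and satisfy condition \textup{(i)} there. Then $H^1_{(x)}(A/P)$ is one-dimensional over $K$ and concentrated in degree $4$.
\end{lemma}

\begin{proof}
With degrees, Lemma~\ref{lem:exact} gives the exact sequence
\begin{equation}\label{eq:gr}
0\to A(-8)\xrightarrow{\ x\ }A(-7)^4\xrightarrow{\ B\ }A(-5)^4\to P\to0 .
\end{equation}
As $H^i_{(x)}(A)=0$ for $i<4$, splitting \eqref{eq:gr} into short exact sequences gives
\[
H^1_{(x)}(A/P)\cong H^2_{(x)}(P)\cong\ker\bigl(H^4_{(x)}(A)(-8)\xrightarrow{\ x\ }H^4_{(x)}(A)(-7)^4\bigr),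
\]
which is the socle of $H^4_{(x)}(A)$, shifted by $8$. This socle is one-dimensional in degree $-4$, and $-4+8=4$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:special}]
\emph{The generic fiber.} Let $X=\operatorname{Proj}(A/P)$ over $F$, with $P$ as in Theorem~\ref{thm:main}. By Lemma~\ref{lem:chart} the domains $(A/P)_{x_a}$ are normal, hence so are their parts of degree $0$, and $X$ is a normal integral curve. By Lemma~\ref{lem:socle}, $H^1_{(x)}(A/P)$ vanishes in degree $0$, and $H^0_{(x)}(A/P)=0$; so $H^0(X,\mathcal O_X)=(A/P)_0=F$. An element of the function field of $X$ that is algebraic over $F$ lies in every local ring of $X$, these being normal, hence in $H^0(X,\mathcal O_X)=F$. So $F$ is algebraically closed in the function field of $X$. As $\operatorname{char}F=0$, it follows that $X$ is geometrically integral.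

\emph{Choice of $u^0$.} Let $\mathcal X=\operatorname{Proj}_{k[u]}(R/P_R)$, a projective scheme over $\mathbb A^{96}$ with generic fiber $X$. Choose a non-empty open $U\subseteq\mathbb A^{96}$ such that
\begin{itemize}
\item[(a)] $\mathcal X$ is flat over $U$ (generic flatness), so all fibers over $U$ have the Hilbert polynomial of $X$ and dimension $1$;
\item[(b)] all fibers over $U$ are geometrically integral; this is an open condition for proper flat families \cite[12.2.4]{ega}, and it holds at the generic point;
\item[(c)] for $u\in U$ the entries of $B(u,x)$ have no common zero in $\mathbb P^3$, also over extension fields;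
\item[(d)] the polynomial $\Delta$ of Lemma~\ref{lem:minor} vanishes nowhere on $U$.
\end{itemize}
For (c), consider the closed subset $W=\{B=0\}\subset\mathbb A^{96}\times\mathbb P^3$. On the chart $x_{a_0}=1$, the formula for $b_{ja}$ in the proof of Lemma~\ref{lem:chart} shows that the $12$ entries of $Y$ are part of a coordinate system, and the remaining column of $B$ vanishes with $Y$ because $Bx=0$. So $W$ has dimension $96+3-12=87<96$, and its image in $\mathbb A^{96}$ is a proper closed subset.

As $k$ is infinite, $U(k)\ne\emptyset$. Let $u^0\in U(k)$, and let $B_0$ and $f^0$ be the specializations of $B$ and $f$. By Lemma~\ref{lem:f}, $f^0$ is the row belonging to $B_0$. We check the conditions of Proposition~\ref{prop:crit} for $K=k$.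

\emph{Condition \textup{(i)}.} The fiber of $\mathcal X$ at $u^0$ is $X_0=\operatorname{Proj}(A_0/P_0)$. By (a) it has dimension $1$, so $\dim A_0/P_0=2$ and $\operatorname{ht}P_0=2$. Lemma~\ref{lem:exact} applies with $\mathcal O=k$, and no associated prime of $A_0/P_0$ contains $(x)$. By (b), $X_0$ is integral. Hence each ring $(A_0/P_0)_{x_a}=\mathcal O(D_+(x_a))[x_a,x_a^{-1}]$, where $D_+(x_a)\subseteq X_0$ is the chart $x_a\ne0$, is a domain or zero. If two of these are non-zero, say for $a$ and $b$, then $D_+(x_a)\cap D_+(x_b)\ne\emptyset$ because $X_0$ is irreducible, so $(A_0/P_0)_{x_ax_b}\ne0$. By Lemma~\ref{lem:glue}, $P_0$ is prime.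

\emph{Conditions \textup{(ii)} and \textup{(iii)}.} By (c), the ideal of the entries of $B_0$ contains a power of $(x)$, and it is contained in $(x)$; this gives (ii). Condition (iii) follows from (d) and Lemma~\ref{lem:minor}. So Proposition~\ref{prop:crit} applies.
\end{proof}

Characteristic $0$ was used for the passage from ``$F$ is algebraically closed in the function field'' to ``geometrically integral''. It also guarantees that $U$ has $k$-points.

\begin{thebibliography}{9}

\bibitem{source}
\emph{Ideals of linear type and some variants},
\texttt{https://archive.mpim-bonn.mpg.de/993/1/preprint\_1989\_8.pdf}.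

\bibitem{brunsherzog}
Bruns and Herzog, Theorem~1.6.16.

\bibitem{brunsvetter}
Bruns and Vetter, \emph{Determinantal Rings}, \S2.

\bibitem{ega}
EGA IV$_3$, 12.2.4.

\bibitem{hochstereagon}
Hochster and Eagon, Amer.\ J.\ Math.\ \textbf{93} (1971).

\bibitem{huneke}
Huneke, J.\ Algebra \textbf{62} (1980).

\bibitem{valla}
Valla, Manuscripta Math.\ \textbf{30} (1980).

\end{thebibliography}

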